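
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Two disjoint directed paths and logics with finitely many variables}


\begin{abstract}
Let $\mathcal C$ be the class of finite directed graphs with two distinguished pairs $(s_1,t_1)$, $(s_2,t_2)$ that have vertex-disjoint directed paths from $s_1$ to $t_1$ and from $s_2$ to $t_2$. We prove that $\mathcal C$ is not definable in the infinitary logic $L^{\omega}_{\infty\omega}$ with finitely many variables, nor in its extension $C^{\omega}_{\infty\omega}$ by counting quantifiers. The number of variables needed on digraphs with $N$ vertices is linear in $N$, and the lower bound already holds for in- and out-degrees at most four. More generally, for a fixed pattern $\Pi$ of paths between distinguished vertices, the corresponding path problem is definable in $L^{\omega}_{\infty\omega}$ if and only if all arcs of $\Pi$ share their tail or all share their head. The proof turns systems of linear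 equations over the two-element field into digraphs by a reduction that respects the symmetries of the system. Its new ingredient is a gadget that forces two disjoint paths through two smaller gadgets without prescribing the order in which these are visited.
\end{abstract}

\section{The question and the results}

\subsection{Memory and paths}

For $k\ge 1$ let $L^k_{\infty\omega}$ be the infinitary logic that admits conjunctions and disjunctions over arbitrary sets of formulas, but whose formulas use at most $k$ distinct variables, free or bound. Variables may be requantified. Put $L^{\omega}_{\infty\omega}=\bigcup_k L^k_{\infty\omega}$. All structures are finite, and a class of structures is \emph{definable} in a logic if some sentence of the logic holds in exactly the structures of the class. A formula of $L^k_{\infty\omega}$ may be infinitely long, but at any moment it refers to at most $k$ elements. Roughly speaking, definability in $L^{\omega}_{\infty\omega}$ asks whether a property can be checked with bounded memory.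

Two variables suffice to say that a vertex $t$ can be reached from a vertex $s$ in a digraph with edge relation $E$. Let $\rho_0(x)$ be $x=s$ and let $\rho_{n+1}(x)$ be $\exists y\,(\rho_n(y)\wedge E(y,x))$, where $\rho_n(y)$ is $\rho_n(x)$ with $x$ and $y$ exchanged throughout. Then $\bigvee_n\exists x\,(x=t\wedge\rho_n(x))$ says that there is a walk from $s$ to $t$. We only remember the current vertex.

Now ask for \emph{two} paths that are disjoint. It is no longer enough to remember where the two paths currently are, since each must avoid all former positions of the other. This suggests that bounded memory does not suffice. The argument is not conclusive, however. It applies equally to two paths that start at a common vertex $s$, end at $t_1$ and $t_2$, and share only $s$ (where $s,t_1,t_2$ are distinct). Yet that property is definable with three variables, because by Menger's theorem it is enough to say that no single vertex other than $s$ separates $s$ from $\{t_1,t_2\}$ (see Theorem~\ref{thm:dichotomy}). For two separate pairs there is no such obvious certificate.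

Let $\mathcal C$ be the class of finite digraphs with two distinguished pairs of vertices $(s_1,t_1)$ and $(s_2,t_2)$ for which there are vertex-disjoint directed paths from $s_1$ to $t_1$ and from $s_2$ to $t_2$. These are structures with one binary relation and four constants. (Using unary singleton relations instead of the constants would not affect the arguments for Theorems~\ref{thm:main} and~\ref{thm:linear}.) Kolaitis and Vardi proved that $\mathcal C$ is not definable in the fragment $L^{\omega}_{\infty\omega}(\exists,\neq)$ built from atomic formulas and inequalities $x\ne y$ by conjunction, disjunction and existential quantification alone. Whether $\mathcal C$ is definable in $L^{\omega}_{\infty\omega}$ is asked in \cite{FMFMV}.\footnote{The passage in \cite{FMFMV} prints the subscript as $\omega\omega$. We read it as $\infty\omega$, the notation used elsewhere in that source. With $\omega\omega$ the logic would be plain first-order logic, and the question trivial.} We show that it is not.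

\subsection{Results}

Let $C^k_{\infty\omega}$ be the extension of $L^k_{\infty\omega}$ by all counting quantifiers $\exists^{\ge n}x$ (``there are at least $n$ elements $x$ such that''), still with at most $k$ variables, and let $C^{\omega}_{\infty\omega}=\bigcup_kC^k_{\infty\omega}$. Since $\exists$ is $\exists^{\ge1}$, we have $L^k_{\infty\omega}\subseteq C^k_{\infty\omega}$.

\begin{theorem}\label{thm:main}
For every $k\ge1$ there are finite structures $\mathfrak A\in\mathcal C$ and $\mathfrak B\notin\mathcal C$ that satisfy the same $C^k_{\infty\omega}$-sentences, and hence the same $L^k_{\infty\omega}$-sentences. Consequently $\mathcal C$ is definable neither in $L^{\omega}_{\infty\omega}$ nor in $C^{\omega}_{\infty\omega}$.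
\end{theorem}

The second sentence follows from the first: a defining sentence would belong to some $C^k_{\infty\omega}$ and would separate $\mathfrak A$ from $\mathfrak B$.

\begin{theorem}\label{thm:linear}
There are $\varepsilon>0$ and $N_0$ such that for every $N\ge N_0$ there are structures $\mathfrak A\in\mathcal C$ and $\mathfrak B\notin\mathcal C$ with exactly $N$ vertices and with all in- and out-degrees at most $4$ that satisfy the same $C^k_{\infty\omega}$-sentences for some $k\ge\varepsilon N$. Conversely, among structures with exactly $N$ vertices, $\mathcal C$ is defined by a first-order sentence with $N$ variables. So the number of variables needed to define $\mathcal C$ on $N$-vertex structures is $\Theta(N)$, both for $L_{\infty\omega}$ and for $C_{\infty\omega}$.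
\end{theorem}

For the last result let $\Pi$ be a finite digraph with at least one arc, possibly with loops but without multiple arcs. Let $\mathcal C_\Pi$ be the class of digraphs $G$ with distinct distinguished vertices $g_x$ ($x\in V(\Pi)$) for which there are directed paths from $g_x$ to $g_y$, one for each arc $(x,y)$ of $\Pi$, such that no inner vertex of these paths is distinguished and no vertex is an inner vertex of two of them. For a loop $(x,x)$ the path is replaced by a directed cycle through $g_x$; a loop of $G$ at $g_x$ counts as such a cycle, and the inner vertices of a cycle are its vertices other than $g_x$. On structures with distinct constants, $\mathcal C$ is $\mathcal C_\Pi$ for the pattern $\Pi$ of two disjoint arcs. Call $\Pi$ a \emph{star} if all its arcs have the same tail or all its arcs have the same head.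

\begin{theorem}\label{thm:dichotomy}
If $\Pi$ is a star with $d$ arcs, then $\mathcal C_\Pi$ is definable in $L^{d+1}_{\infty\omega}$, the distinguished vertices being named by constant symbols. If $\Pi$ is not a star, then $\mathcal C_\Pi$ is not definable in $C^{\omega}_{\infty\omega}$, and in particular not in $L^{\omega}_{\infty\omega}$.
\end{theorem}

So the Fortune--Hopcroft--Wyllie line between stars and non-stars is exactly the line between definability and non-definability in $L^{\omega}_{\infty\omega}$. In particular, for every fixed $k\ge2$ the problem of $k$ disjoint paths in digraphs, whose pattern consists of $k$ disjoint arcs, is not definable in $L^{\omega}_{\infty\omega}$, nor in $C^{\omega}_{\infty\omega}$.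

\subsection{Plan of the proof}

Consider a system of linear equations over $\mathbb F_2=\{0,1\}$, with one unknown per edge of a connected cubic graph $H$ and one equation per vertex, which prescribes the sum of the three unknowns at that vertex. The system is solvable if and only if the right-hand sides sum to $0$, but a single wrong right-hand side, a \emph{twist}, cannot be located. Exchanging the names of the values $0$ and $1$ along a path of $H$ moves the twist from one end of the path to the other. Systems of this kind, of Cai--F\"urer--Immerman type, hide their unsolvability from $k$ variables, provided that $H$ cannot be broken up by deleting $k$ vertices and edges; the precise condition is given in Section~\ref{sec:equivalence}.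

We encode such systems as two-path problems. The difficulty is that an encoding must not destroy the symmetry between the values $0$ and $1$. The Fortune--Hopcroft--Wyllie reduction strings its gadgets (``switches'') in a linear order, and this would destroy the symmetry. We use a small switch (Section~\ref{sec:switch}) and a symmetric way of combining switches (Section~\ref{sec:boxes}). Section~\ref{sec:warmup} shows on a cyclic system how these two gadgets work together and how a twist moves. The general construction and its symmetries fill Sections~\ref{sec:construction} and~\ref{sec:symmetry}. Section~\ref{sec:equivalence} proves indistinguishability and Section~\ref{sec:base} supplies the graphs $H$. Theorems~\ref{thm:linear} and~\ref{thm:dichotomy} are proved in Sections~\ref{sec:linear} and~\ref{sec:dichotomy}.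

\medskip
\noindent\textbf{Conventions.} Digraphs are finite. Paths are directed and have pairwise distinct vertices. \emph{Disjoint} means vertex-disjoint, endpoints included. We write $x\in P$ if the vertex $x$ lies on the path $P$; its neighbors on $P$ are $\mathrm{pred}_P(x)$ and $\mathrm{succ}_P(x)$.

\section{The switch}\label{sec:switch}

We want a gadget that two disjoint paths can cross in exactly two ways, each of which blocks one of two additional lines through the gadget and leaves the other one free.

The \emph{switch} $X$ has the vertices $A,B,C,D,p,q,l_1,l_2,r_1,r_2$ and the arcs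
\begin{gather*}
B\to p,\quad B\to q,\quad p\to A,\quad q\to A,\quad q\to l_1,\quad p\to r_1,\quad l_1\to D,\\
r_1\to D,\quad C\to l_2,\quad C\to r_2,\quad l_2\to p,\quad r_2\to q,\quad l_1\to l_2,\quad r_1\to r_2 ;
\end{gather*}
see Figure~\ref{fig:switch}. Exchanging $l_1\leftrightarrow r_1$, $l_2\leftrightarrow r_2$, $p\leftrightarrow q$ is an automorphism, the \emph{mirror symmetry}. The arcs $l_1\to l_2$ and $r_1\to r_2$ are the \emph{left line} and the \emph{right line} of $X$. We call $A,B,C,D$ the \emph{terminals}, $l_1,r_1$ the \emph{in-ports} and $l_2,r_2$ the \emph{out-ports}.

\begin{figure}[ht]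
\centering
\begin{tikzpicture}[>=stealth,every node/.style={circle,draw,inner sep=1pt,minimum size=17pt,font=\small}]
\node (D) at (0,2.6) {$D$};
\node (B) at (0,1.2) {$B$};
\node (A) at (0,-1.2) {$A$};
\node (C) at (0,-2.6) {$C$};
\node (p) at (-1.3,0) {$p$};
\node (q) at (1.3,0) {$q$};
\node (l1) at (-3.2,1.6) {$l_1$};
\node (l2) at (-3.2,-1.6) {$l_2$};
\node (r1) at (3.2,1.6) {$r_1$};
\node (r2) at (3.2,-1.6) {$r_2$};
\draw[->] (B) -- (p);
\draw[->] (q) -- (A);
\draw[->] (p) -- (r1);
\draw[->] (r1) -- (D);
\draw[->] (C) -- (r2);
\draw[->] (r2) -- (q);
\draw[->] (l1) -- (l2);
\draw[->] (r1) -- (r2);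
\draw[->,very thick] (C) -- (l2);
\draw[->,very thick] (l2) -- (p);
\draw[->,very thick] (p) -- (A);
\draw[->,very thick,dashed] (B) -- (q);
\draw[->,very thick,dashed] (q) -- (l1);
\draw[->,very thick,dashed] (l1) -- (D);
\draw[->,dotted] (-4.7,1.6) -- (l1);
\draw[->,dotted] (l2) -- (-4.7,-1.6);
\draw[->,dotted] (4.7,1.6) -- (r1);
\draw[->,dotted] (r2) -- (4.7,-1.6);
\end{tikzpicture}
\caption{The switch in state L. The path $P_1$ (thick, solid) runs $C\,l_2\,p\,A$, and $P_2$ (thick, dashed) runs $B\,q\,l_1\,D$. The left line $l_1\to l_2$ is blocked, and the right line $r_1\to r_2$ is free. Dotted arcs are line arcs from and to the rest of the digraph. State R is the mirror image.}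
\label{fig:switch}
\end{figure}

Switches will sit inside larger digraphs, and the conclusions below depend on how they are attached. We state the rule at once for the composite gadgets of the next section. These are digraphs $\Omega$ with four terminals $A,B,C,D$ that contain switches; the ports of $\Omega$ are the ports of its switches.

\begin{definition}\label{def:host}
A digraph $G$ \emph{hosts} $\Omega$ if $\Omega$ is a subdigraph of $G$ and every arc of $G$ that has an end in $\Omega$ but is not an arc of $\Omega$ is of one of these kinds:
\begin{itemize}
\item an arc from a vertex outside $\Omega$ to $B$ or $C$;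
\item an arc from $A$ or $D$ to a vertex outside $\Omega$;
\item a \emph{line arc}: its head, if it lies in $\Omega$, is an in-port, and its tail, if it lies in $\Omega$, is an out-port.
\end{itemize}
\end{definition}

If $G$ hosts a switch $X$, then the following neighborhoods in $G$ are complete:
\[
\begin{array}{l|cccccc}
\text{vertex} & A&D&p&q&l_2&r_2\\ \hline
\text{in-neighbors} & p,q & l_1,r_1 & B,l_2 & B,r_2 & C,l_1 & C,r_1
\end{array}
\qquad
\begin{array}{l|cccccc}
\text{vertex} & B&C&p&q&l_1&r_1\\ \hline
\text{out-neighbors} & p,q & l_2,r_2 & A,r_1 & A,l_1 & D,l_2 & D,r_2
\end{array}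
\]
The out-neighbors of $l_2$ and $r_2$ are $p$ and $q$, respectively, and heads of line arcs.

\begin{lemma}\label{lem:switch}
Let $G$ host a switch $X$, and let $P_1,P_2$ be disjoint paths of $G$ without endpoints in $X$ such that $A\in P_1$ and $B\in P_2$. Then exactly one of the following holds:
\begin{itemize}
\item \emph{state L}: $P_1$ contains the subpath $C\,l_2\,p\,A$ and $P_2$ contains $B\,q\,l_1\,D$;
\item \emph{state R}: $P_1$ contains the subpath $C\,r_2\,q\,A$ and $P_2$ contains $B\,p\,r_1\,D$.
\end{itemize}
In state L neither path uses a line arc into $l_1$; and if one of the paths uses a line arc into $r_1$, then it continues along $r_1\to r_2$ and leaves $r_2$ by a line arc. In state R the same holds with $l$ and $r$ exchanged.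
\end{lemma}

\begin{proof}
Since no endpoint lies in $X$, every vertex of $X$ on one of the paths has a predecessor and a successor there. The vertex $\mathrm{succ}_{P_2}(B)$ is $p$ or $q$; by mirror symmetry let it be $q$. Using the neighborhoods above we find in turn:
\begin{itemize}
\item $\mathrm{pred}_{P_1}(A)\in\{p,q\}$ and $q\in P_2$, so $\mathrm{pred}_{P_1}(A)=p$;
\item $\mathrm{pred}_{P_1}(p)\in\{B,l_2\}$ and $B\in P_2$, so $\mathrm{pred}_{P_1}(p)=l_2$;
\item $\mathrm{succ}_{P_2}(q)\in\{A,l_1\}$ and $A\in P_1$, so $\mathrm{succ}_{P_2}(q)=l_1$;
\item $\mathrm{succ}_{P_2}(l_1)\in\{D,l_2\}$ and $l_2\in P_1$, so $\mathrm{succ}_{P_2}(l_1)=D$;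
\item $\mathrm{pred}_{P_1}(l_2)\in\{C,l_1\}$ and $l_1\in P_2$, so $\mathrm{pred}_{P_1}(l_2)=C$.
\end{itemize}
This is state L. The two states exclude each other because $\mathrm{succ}_{P_2}(B)$ differs.

In state L the vertex $l_1$ lies on $P_2$ with predecessor $q$, so neither path uses a line arc into $l_1$. Suppose that a path enters $r_1$ by a line arc. Its next vertex is $D$ or $r_2$. It is not $D$, because $D$ lies on $P_2$ with predecessor $l_1$. So it is $r_2$. The vertex after $r_2$ is not $q$, because $q$ lies on $P_2$ with predecessor $B$. So the path leaves $r_2$ by a line arc.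
\end{proof}

\section{Boxes}\label{sec:boxes}

We now combine switches so that $P_1$ and $P_2$ are forced through all of them. A \emph{box} is a switch or a digraph obtained from vertex-disjoint boxes by the operations $\mathrm{Ser}$ and $\mathrm{Sym}$ defined below.

\medskip
\noindent\textbf{Series.} Let $\Omega_1,\dots,\Omega_m$ be boxes, where $\Omega_i$ has terminals $A_i,B_i,C_i,D_i$. The box $\mathrm{Ser}(\Omega_1,\dots,\Omega_m)$ is their union with the additional arcs $D_i\to B_{i+1}$ and $A_{i+1}\to C_i$ for $1\le i<m$. Its terminals are $A=A_1$, $B=B_1$, $C=C_m$, $D=D_m$.

\medskip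
In a series $P_2$ will visit $\Omega_1,\dots,\Omega_m$ in this order and $P_1$ will visit them in the reverse order. For our purposes the operation has a defect: the order is built in. Exchanging two isomorphic constituents $\Omega_1,\Omega_2$ of a series is not an automorphism, since $B_2$ has an in-arc inside the series and $B_1$ has none. The next operation lets the paths choose which of two boxes $P_2$ visits first.

\medskip
\noindent\textbf{Symmetric combiner.} Let $\Omega_0,\Omega_1$ be boxes. The box $\mathrm{Sym}\{\Omega_0,\Omega_1\}$ is their union with new terminals $A,B,C,D$, new vertices $u_i,y_i,w_i,h_i$ $(i=0,1)$, and for $i=0,1$ and $j=1-i$ the arcs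
\begin{gather*}
B\to u_i,\quad u_i\to A,\quad u_i\to y_i,\quad y_i\to B_i,\quad y_i\to w_i,\quad D_i\to y_i,\quad D_i\to h_i,\\
h_i\to B_j,\quad h_i\to C_i,\quad C\to h_i,\quad A_i\to C_j,\quad A_i\to w_i,\quad w_i\to u_j,\quad w_i\to D .
\end{gather*}
The definition is invariant under exchanging the indices $0$ and $1$, so the result depends only on the unordered pair of boxes.

The arcs are chosen so that the two paths can take the courses
\begin{equation}\label{eq:courses}
\begin{aligned}
P_2&:\quad B\;u_0\;y_0\;[B_0\cdots D_0]\;h_0\;[B_1\cdots D_1]\;y_1\;w_1\;D,\\
P_1&:\quad C\;h_1\;[C_1\cdots A_1]\;[C_0\cdots A_0]\;w_0\;u_1\;A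
\end{aligned}
\end{equation}
or the same with $0$ and $1$ exchanged, where brackets denote passages through the boxes. The roles of the new vertices depend on whether their index is visited by $P_2$ first or second. The vertices $u_i,h_i$ lie on $P_2$ if $i$ is first and on $P_1$ if $i$ is second; for $w_i$ it is the other way round. The vertex $y_i$ always lies on $P_2$, before $\Omega_i$ if $i$ is first and after $\Omega_i$ if $i$ is second. The proof of Lemma~\ref{lem:forcing} shows that the paths have no other choice.

\medskip
In every box, $B$ and $C$ have no in-arcs and $A$ and $D$ have no out-arcs. For switches and for $\mathrm{Sym}$ this is seen from the lists of arcs. In a series, the added arcs have heads $B_2,\dots,B_m$ and $C_1,\dots,C_{m-1}$ and tails $D_1,\dots,D_{m-1}$ and $A_2,\dots,A_m$, and none of these vertices is a terminal of the series.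

If $G$ hosts a box, then it also hosts its constituents $\Omega_i$, and hence, by induction, all boxes and switches from which the box is built. Indeed, the arcs added by $\mathrm{Ser}$ or $\mathrm{Sym}$ enter $\Omega_i$ only at $B_i,C_i$ and leave it only at $A_i,D_i$. An outer terminal that lies in $\Omega_i$ is a terminal of $\Omega_i$ with the same letter. Line arcs meet $\Omega_i$ only in ports. Consequently, if $G$ hosts $\mathrm{Sym}\{\Omega_0,\Omega_1\}$, the following neighborhoods in $G$ are complete ($j=1-i$):
\begin{equation}\label{eq:nbhds}
\begin{array}{l|cccccccc}
\text{vertex}&u_i&A&y_i&B_i&w_i&h_i&C_i&D\\ \hline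
\text{in-neighbors}&B,w_j&u_0,u_1&u_i,D_i&y_i,h_j&y_i,A_i&D_i,C&h_i,A_j&w_0,w_1\\[4pt]
\text{vertex}&B&u_i&y_i&D_i&h_i&C&A_i&w_i\\ \hline
\text{out-neighbors}&u_0,u_1&A,y_i&B_i,w_i&y_i,h_i&B_j,C_i&h_0,h_1&C_j,w_i&u_j,D
\end{array}
\end{equation}

\begin{lemma}[Forcing]\label{lem:forcing}
Let $G$ host a box $\Omega$, and let $P_1,P_2$ be disjoint paths of $G$ without endpoints in $\Omega$ such that $A\in P_1$ and $B\in P_2$. Then $C\in P_1$ and $D\in P_2$, and every switch $X$ of $\Omega$, with terminals $A_X,\dots,D_X$, satisfies $A_X\in P_1$ and $B_X\in P_2$. In particular Lemma~\ref{lem:switch} assigns a state to every switch of $\Omega$.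
\end{lemma}

\begin{proof}
We use induction on the construction of $\Omega$. For a switch this is Lemma~\ref{lem:switch}.

\emph{Series.} We have $A_1\in P_1$ and $B_1\in P_2$. Suppose that $A_i\in P_1$ and $B_i\in P_2$. By induction the claim holds for $\Omega_i$, so $C_i\in P_1$ and $D_i\in P_2$. If $i<m$, then the only out-neighbor of $D_i$ in $G$ is $B_{i+1}$ and the only in-neighbor of $C_i$ is $A_{i+1}$. So $B_{i+1}\in P_2$ and $A_{i+1}\in P_1$, and we continue with $i+1$. For $i=m$ we obtain $C=C_m\in P_1$ and $D=D_m\in P_2$.

\emph{Symmetric combiner.} By the symmetry of the indices we may assume that $\mathrm{succ}_{P_2}(B)=u_0$. Each step below, except the two that apply the induction hypothesis, excludes one of the two candidates in \eqref{eq:nbhds}.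
\begin{enumerate}
\item $\mathrm{pred}_{P_1}(A)=u_1$, since $u_0\in P_2$.
\item $\mathrm{succ}_{P_2}(u_0)=y_0$, since $A\in P_1$.
\item $\mathrm{pred}_{P_1}(u_1)=w_0$, since $B\in P_2$.
\item $\mathrm{pred}_{P_1}(w_0)=A_0$, since $y_0\in P_2$.
\item $\mathrm{succ}_{P_2}(y_0)=B_0$, since $w_0\in P_1$.
\item Now $A_0\in P_1$ and $B_0\in P_2$. By induction $C_0\in P_1$ and $D_0\in P_2$, and the claim holds for all switches of $\Omega_0$.
\item $\mathrm{succ}_{P_2}(D_0)=h_0$, since $\mathrm{pred}_{P_2}(y_0)=u_0\ne D_0$.
\item $\mathrm{pred}_{P_1}(C_0)=A_1$, since $h_0\in P_2$.
\item $\mathrm{succ}_{P_2}(h_0)=B_1$, since $C_0\in P_1$.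
\item Now $A_1\in P_1$ and $B_1\in P_2$. By induction $C_1\in P_1$ and $D_1\in P_2$, and the claim holds for all switches of $\Omega_1$.
\item $\mathrm{pred}_{P_1}(C_1)=h_1$, since $\mathrm{succ}_{P_1}(A_0)=w_0\ne C_1$.
\item $\mathrm{succ}_{P_2}(D_1)=y_1$, since $h_1\in P_1$.
\item $\mathrm{succ}_{P_2}(y_1)=w_1$, since $\mathrm{pred}_{P_2}(B_1)=h_0\neq y_1$.
\item $\mathrm{succ}_{P_2}(w_1)=D$, since $\mathrm{pred}_{P_2}(u_0)=B\neq w_1$. So $D\in P_2$.
\item $\mathrm{pred}_{P_1}(h_1)=C$, since $D_1\in P_2$. So $C\in P_1$.\qedhere
\end{enumerate}
\end{proof}

The states are not only forced to exist; they can also be prescribed at will.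

\begin{lemma}[Freedom]\label{lem:freedom}
Let $\Omega$ be a box, and assign to each of its switches a state L or R arbitrarily. Then $\Omega$ contains disjoint paths from $C$ to $A$ and from $B$ to $D$ that avoid $r_1,r_2$ of every switch of state L and $l_1,l_2$ of every switch of state R.
\end{lemma}

\begin{proof}
For a switch take the two paths named in Lemma~\ref{lem:switch}. For a series concatenate the paths of the constituents along the added arcs. For $\mathrm{Sym}\{\Omega_0,\Omega_1\}$ insert the paths of $\Omega_0$ and $\Omega_1$ into \eqref{eq:courses}. All other arcs used there are arcs added by the combiner, and the new vertices $B,u_0,y_0,h_0,y_1,w_1,D$ and $C,h_1,w_0,u_1,A$ on the two paths are distinct.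
\end{proof}

\section{Warm-up: a cycle of equations}\label{sec:warmup}

We first encode the system
\[
a_{i+1}=a_i+\theta_i\qquad(i\in\mathbb Z/n)
\]
with unknowns $a_1,\dots,a_n\in\mathbb F_2$ and given $\theta_i\in\mathbb F_2$. It is solvable if and only if $\theta_1+\dots+\theta_n=0$.

For $i\in\mathbb Z/n$ and $a\in\mathbb F_2$ take a stack $S_i^a=\mathrm{Ser}(X_i^a,Y_i^a)$ of two switches. Let $\mathrm{Box}_i=\mathrm{Sym}\{S_i^0,S_i^1\}$ and $\Omega=\mathrm{Ser}(\mathrm{Box}_1,\dots,\mathrm{Box}_n)$. Add vertices $c_0,\dots,c_{2n}$ and $s_1,t_1,s_2$, put $t_2=c_{2n}$, and add the arcs $s_1\to C_\Omega$, $A_\Omega\to t_1$, $s_2\to B_\Omega$, $D_\Omega\to c_0$. The line arcs are, for $1\le i\le n$ and $a\in\mathbb F_2$,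
\begin{align*}
\text{selection:}&\quad c_{i-1}\to l_1(X_i^a),\quad l_2(X_i^a)\to l_1(Y_i^a),\quad l_2(Y_i^a)\to c_i;\\
\text{checking:}&\quad c_{n+i-1}\to r_1(Y_i^a),\quad r_2(Y_i^a)\to r_1(X_{i+1}^{a+\theta_i}),\quad r_2(X_{i+1}^a)\to c_{n+i}.
\end{align*}
Call the resulting digraph $W(\theta)$. It hosts $\Omega$.

\medskip
\noindent\textbf{One unknown.} Let $n=1$ and drop the index $i$. The system is $a=a+\theta$. Let $P_1,P_2$ be disjoint paths from $s_1$ to $t_1$ and from $s_2$ to $t_2$ in $W(\theta)$. The only arc into $t_1$ comes from $A_\Omega$ and the only arc out of $s_2$ goes to $B_\Omega$, so Lemma~\ref{lem:forcing} applies. Each of the four switches has a state, and $P_2$ passes $D_\Omega$ and then $c_0$. From $c_0$ it enters $l_1(X^a)$ for $a=0$ or $a=1$. By Lemma~\ref{lem:switch} the switch $X^a$ is in state R, and $P_2$ follows its left line and goes on to $l_1(Y^a)$; then $Y^a$ is also in state R, and $P_2$ reaches $c_1$. Next $P_2$ enters $r_1(Y^b)$ for some $b$. So $Y^b$ is in state L, whence $b=a+1$, and $P_2$ arrives at $r_1(X^{b+\theta})$. So $X^{b+\theta}$ is in state L, whence $b+\theta\neq a$, that is, $\theta=0$. Conversely, let $\theta=0$. Put $X^0,Y^0$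 into state R and $X^1,Y^1$ into state L. Then the paths of Lemma~\ref{lem:freedom} leave the left lines of $S^0$ and the right lines of $S^1$ free, and $P_2$ can continue from $c_0$ through these lines to $t_2$. Thus $W(0)\in\mathcal C$ and $W(1)\notin\mathcal C$.

\medskip
\noindent\textbf{Many unknowns, and the moving twist.} For general $n$ the same reasoning shows that $P_2$ selects, between $c_{i-1}$ and $c_i$, a stack $S_i^{a_i}$ all of whose switches are in state R. Between $c_{n+i-1}$ and $c_{n+i}$ it then passes switches $Y_i^b$ and $X_{i+1}^{b+\theta_i}$ in state L, so $b=1+a_i$ and $b+\theta_i=1+a_{i+1}$, that is, $a_{i+1}=a_i+\theta_i$. Conversely, given a solution, put $S_i^{a_i}$ into state R and $S_i^{1+a_i}$ into state L; then the required lines are free. Hence $W(\theta)\in\mathcal C$ if and only if $\sum_i\theta_i=0$.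

Now let $n\ge2$ and exchange $S_i^0$ and $S_i^1$ for one index $i$, together with the vertices of $\mathrm{Box}_i$ that carry the indices $0$ and $1$. Because $\mathrm{Sym}$ is symmetric, all arcs of $\Omega$ are preserved. Of the line arcs only those between $Y_{i-1}$ and $X_i$ and those between $Y_i$ and $X_{i+1}$ change, and the effect is to add $1$ to $\theta_{i-1}$ and to $\theta_i$. So the map is an isomorphism from $W(\theta)$ to $W(\theta')$, where $\theta'$ differs from $\theta$ in these two entries. In this way a single twist, $\theta_i=1$, can be moved to any other index, by a map that is the identity outside the boxes between the old and the new index. With $\mathrm{Ser}$ in place of $\mathrm{Sym}$ this argument would break down.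

An observer with few variables tries to pin down the twist, and we want to keep moving it to where the observer is not looking. A cycle falls apart too easily for this: Remark~\ref{rem:cycle} shows that the strategy of Section~\ref{sec:equivalence} is not available on a cycle against three variables. We need a base graph that is harder to disconnect, and so vertices of degree at least three. This means equations in three unknowns, and boxes with four stacks.

\section{The digraphs \texorpdfstring{$D(H,\theta)$}{D(H,theta)}}\label{sec:construction}

Let $H=(V,E)$ be a simple connected cubic graph with fixed linear orders $v_1<\dots<v_n$ of $V$ and $e_1<\dots<e_m$ of $E$, and let $\theta:V\to\mathbb F_2$. For $v\in V$ let $E(v)$ be the set of the three edges at $v$ and $\epsilon_v$ its first element. We encode the system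
\begin{equation}\label{eq:system}
\sum_{e\in E(v)}x_e=\theta(v)\qquad(v\in V)
\end{equation}
with unknowns $x_e\in\mathbb F_2$ $(e\in E)$. The local solutions at $v$ form the set
\[
T_v=T_v(\theta)=\Bigl\{\tau\in\mathbb F_2^{E(v)}:\sum_{e\in E(v)}\tau(e)=\theta(v)\Bigr\},\qquad |T_v|=4 .
\]
The path $P_2$ will first select a local solution $\tau_v$ for every $v$ and then check, for every edge $e=\{v,w\}$, that $\tau_v(e)=\tau_w(e)$. As in the warm-up, the check certifies that a certain value $b$ is \emph{not} the selected value at $v$ nor at $w$. Now there are two local solutions with value $b$ at $e$, and both must be shown to be unselected. For $\tau\in T_v$ and $e\in E(v)$ let $\tau^{(e)}$ be $\tau$ with the two coordinates other than $e$ changed. Then $\tau^{(e)}\in T_v$ and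
\begin{equation}\label{eq:pair}
\{\tau,\tau^{(e)}\}=\{\sigma\in T_v:\sigma(e)=\tau(e)\}.
\end{equation}
The path has to pass right lines belonging to $\tau$ and to $\tau^{(e)}$, in some order. Neither order may be preferred, since the symmetries of Section~\ref{sec:symmetry} exchange $\tau$ and $\tau^{(e)}$. We therefore offer both orders, and to prevent the path from skipping the second passage we use separate switches for the first passage $(j=1)$ and the second passage $(j=2)$.

\medskip
\noindent\textbf{The box.} For $v\in V$, $\tau\in T_v$, $e\in E(v)$ and $j\in\{1,2\}$ take a switch $X[v,\tau,e,j]$. Let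
\begin{itemize}
\item $S[v,\tau]=\mathrm{Ser}$ of the six switches $X[v,\tau,e,j]$, in lexicographic order of $(e,j)$;
\item $M[v,b]=\mathrm{Sym}\{S[v,\tau]:\tau\in T_v,\ \tau(\epsilon_v)=b\}$ for $b\in\mathbb F_2$;
\item $\mathrm{Box}_v=\mathrm{Sym}\{M[v,0],M[v,1]\}$;
\item $\Omega=\mathrm{Ser}(\mathrm{Box}_{v_1},\dots,\mathrm{Box}_{v_n})$.
\end{itemize}
Both values $b$ occur at $\epsilon_v$, so by \eqref{eq:pair} exactly two stacks enter each $M[v,b]$. Since $\mathrm{Sym}$ combines two boxes, the four stacks at $v$ are combined in two steps, and grouping them by the value at one edge is a choice that all symmetries respect.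

\medskip
\noindent\textbf{The route.} Add vertices $c_0,\dots,c_{n+m}$ and $z[e,b]$ $(e\in E$, $b\in\mathbb F_2)$ with the following line arcs.
\begin{itemize}
\item \emph{Selection at $v=v_i$.} For each $\tau\in T_v$: an arc from $c_{i-1}$ to $l_1$ of the first switch of $S[v,\tau]$; arcs from $l_2$ of each of its switches but the last to $l_1$ of the next one; an arc from $l_2$ of the last one to $c_i$.
\item \emph{Checking at $e=e_i=\{v,w\}$, $v<w$.} For each $\tau\in T_v$ the arcs
\begin{gather*}
c_{n+i-1}\to r_1\text{ of }X[v,\tau,e,1],\qquad r_2\text{ of }X[v,\tau,e,1]\to r_1\text{ of }X[v,\tau^{(e)},e,2],\\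
r_2\text{ of }X[v,\tau,e,2]\to z[e,\tau(e)];
\end{gather*}
and for each $\tau\in T_w$ the arcs
\begin{gather*}
z[e,\tau(e)]\to r_1\text{ of }X[w,\tau,e,1],\qquad r_2\text{ of }X[w,\tau,e,1]\to r_1\text{ of }X[w,\tau^{(e)},e,2],\\
r_2\text{ of }X[w,\tau,e,2]\to c_{n+i}.
\end{gather*}
\end{itemize}
Every in-port has exactly one incoming line arc and every out-port exactly one outgoing line arc; for the $r_1$ of switches with $j=2$ this uses that $\tau\mapsto\tau^{(e)}$ is a bijection of $T_v$.

\medskip
\noindent\textbf{The constants.} Add vertices $s_1,t_1,s_2$, put $t_2=c_{n+m}$, and add the arcs $s_1\to C_\Omega$, $A_\Omega\to t_1$, $s_2\to B_\Omega$, $D_\Omega\to c_0$.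

\medskip
The resulting structure is $D(H,\theta)$. It hosts $\Omega$.

\begin{proposition}\label{prop:reduction}
$D(H,\theta)\in\mathcal C$ if and only if the system \eqref{eq:system} is solvable.
\end{proposition}

\begin{proof}
Let $x$ be a solution, and let $\tau_v\in T_v$ be its restriction to $E(v)$. Give $X[v,\tau,e,j]$ state R if $\tau=\tau_v$ and state L otherwise. Take the paths of Lemma~\ref{lem:freedom}, and prolong the first one to a path from $s_1$ to $t_1$ and the second one to a path from $s_2$ to $c_0$. We continue the second path to $t_2$ along lines that the paths so far have left free. From $c_{i-1}$ to $c_i$, with $v=v_i$, it follows the left lines of the stack $S[v,\tau_v]$, whose switches have state R. From $c_{n+i-1}$ to $c_{n+i}$, with $e=e_i=\{v,w\}$ and $v<w$, put $b=1+x_e$ and choose $\tau\in T_v$ and $\tau'\in T_w$ with $\tau(e)=\tau'(e)=b$. The path follows the right lines of $X[v,\tau,e,1]$ and $X[v,\tau^{(e)},e,2]$ to $z[e,b]$, and then the right lines of $X[w,\tau',e,1]$ and $X[w,\tau'^{(e)},e,2]$ to $c_{n+i}$. All these switches belong to local solutions with value $b\neq x_e$ at $e$, hence to unselected ones. So they have state L and their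 right lines are free. Every switch belongs to only one edge $e$, so no vertex is repeated. The two paths are disjoint, and $D(H,\theta)\in\mathcal C$.

Conversely, let $P_1$ from $s_1$ to $t_1$ and $P_2$ from $s_2$ to $t_2$ be disjoint paths. No endpoint lies in $\Omega$. The only in-neighbor of $t_1$ is $A_\Omega$ and the only out-neighbor of $s_2$ is $B_\Omega$, so $A_\Omega\in P_1$ and $B_\Omega\in P_2$. By Lemma~\ref{lem:forcing} every switch has a state and $D_\Omega\in P_2$. Hence $c_0\in P_2$.

Suppose that $c_{i-1}\in P_2$, where $1\le i\le n$ and $v=v_i$. Then $P_2$ leaves $c_{i-1}$ by a line arc into $l_1$ of the first switch of some stack $S[v,\tau]$. By Lemma~\ref{lem:switch} this switch is in state R, and $P_2$ passes its left line and leaves it by the line arc to $l_1$ of the next switch. The same reasoning applies to each further switch of the stack, until $P_2$ reaches $c_i$. Put $\tau_v=\tau$. All six switches $X[v,\tau_v,e,j]$ are in state R.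

Hence $c_n\in P_2$. Suppose that $c_{n+i-1}\in P_2$, where $1\le i\le m$, $e=e_i=\{v,w\}$ and $v<w$. Then $P_2$ enters $r_1$ of some $X[v,\tau,e,1]$. By Lemma~\ref{lem:switch} this switch is in state L, and $P_2$ proceeds along its right line to $r_1$ of $X[v,\tau^{(e)},e,2]$. So this switch is in state L too, and $P_2$ proceeds to $z[e,b]$ with $b=\tau(e)$. Hence $\tau_v\notin\{\tau,\tau^{(e)}\}$, and by \eqref{eq:pair} $\tau_v(e)=1+b$. From $z[e,b]$ the path enters $r_1$ of some $X[w,\tau',e,1]$ with $\tau'(e)=b$. By the same two steps $X[w,\tau',e,1]$ and $X[w,\tau'^{(e)},e,2]$ are in state L, so $\tau_w(e)=1+b$, and $P_2$ reaches $c_{n+i}$. Put $x_e=1+b$.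

This treats every edge, and $x$ restricts to $\tau_v\in T_v$ on $E(v)$ for every $v\in V$. So $x$ is a solution.
\end{proof}

For $o\in V$ let $1_o:V\to\mathbb F_2$ be the indicator function of $\{o\}$.

\begin{corollary}\label{cor:membership}
$D(H,0)\in\mathcal C$, and $D(H,1_o)\notin\mathcal C$ for every $o\in V$.
\end{corollary}

\begin{proof}
For $\theta=0$ the assignment $x=0$ is a solution. For $\theta=1_o$ the sum of all equations is $\sum_e2x_e=1$, that is, $0=1$, so there is no solution.
\end{proof}

\section{Moving the twist}\label{sec:symmetry}

We partition the vertices of $D(H,\theta)$ into \emph{places}. For $v\in V$ let $U_v$ be the set of vertices of $\mathrm{Box}_v$; for $e\in E$ let $U_e=\{z[e,0],z[e,1]\}$; and let $U_*$ consist of all $c_i$ and of $s_1,t_1,s_2$. The set $U_v$ depends on $\theta$ only through $\theta(v)$, and after deletion of $U_v$ the digraph does not depend on $\theta(v)$ at all.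

For $F\subseteq E$ and $v\in V$ let $\partial F(v)=|F\cap E(v)|\bmod2$. We also write $F$ for the indicator function of $F$, and $F_v$ for its restriction to $E(v)$. If $F$ is the edge set of a path of $H$ from $v$ to $w$, then $\partial F=1_v+1_w$. Define
\[
\varphi_F:D(H,\theta)\to D(H,\theta+\partial F)
\]
as follows. It is the identity on $U_*$, and it maps $z[e,b]$ to $z[e,b+F(e)]$. It maps each vertex of $X[v,\tau,e,j]$ to the corresponding vertex of $X[v,\tau+F_v,e,j]$. The vertices added by the combiners are mapped according to
\[
S[v,\tau]\mapsto S[v,\tau+F_v],\qquad M[v,b]\mapsto M[v,b+F(\epsilon_v)],\qquad \mathrm{Box}_v\mapsto\mathrm{Box}_v .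
\]
That is, the terminals of a combined box go to the terminals of its image with the same letters, and the vertices $u,y,w,h$ accompanying a constituent go to those accompanying its image.

\begin{lemma}\label{lem:phi}
The map $\varphi_F$ is an isomorphism that fixes $s_1,t_1,s_2,t_2$. Moreover,
\begin{equation}\label{eq:local}
\begin{minipage}{0.86\textwidth}
$\varphi_F$ maps each place bijectively onto the corresponding place; its restriction to $U_v$ is determined by $\theta(v)$ and $F\cap E(v)$, its restriction to $U_e$ is determined by $F(e)$, and on $U_*$ it is the identity.
\end{minipage}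
\end{equation}
\end{lemma}

\begin{proof}
The map $\tau\mapsto\tau+F_v$ sends $T_v(\theta)$ bijectively onto $T_v(\theta+\partial F)$, and it respects the partition by the value at $\epsilon_v$. So $\varphi_F$ is well defined, and \eqref{eq:local} is clear from the definition. The map in the opposite direction defined by the same $F$ is its inverse, so it suffices that arcs go to arcs.

Arcs inside switches are preserved. The order of the six switches in a stack does not depend on $\tau$, so the arcs added by $\mathrm{Ser}$ in $S[v,\tau]$ go to those in $S[v,\tau+F_v]$. The arcs added by a combiner are described symmetrically in its two constituents, so they go to such arcs, whether or not the constituents are exchanged. The arcs between different boxes $\mathrm{Box}_v$ and the arcs at $s_1,t_1,s_2$ and from $D_\Omega$ to $c_0$ join terminals of the $\mathrm{Box}_v$ and vertices of $U_*$, all of which keep their names. The line arcs of the selection at $v$ lead through the stack $S[v,\tau]$ in its fixed order, and go to those through $S[v,\tau+F_v]$. Among the line arcs of the checking at $e$, those between $X[v,\tau,e,1]$ and $X[v,\tau^{(e)},e,2]$ go to arcs of this kind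 because $\tau^{(e)}+F_v=(\tau+F_v)^{(e)}$. Those between $z[e,\tau(e)]$ and a switch of $\tau$ go to arcs of this kind because $\tau(e)+F(e)=(\tau+F_v)(e)$. Those at the vertices $c_i$ exist for all $\tau$ alike. The same applies at the end $w$ of $e$.
\end{proof}

This is where the symmetric combiner is needed. If $F_v\ne0$ and $\partial F(v)=0$, then $\varphi_F$ exchanges the two constituents of $\mathrm{Box}_v$ (if $F(\epsilon_v)=1$) or the two constituents of each $M[v,b]$ (if $F(\epsilon_v)=0$).

\section{Hiding the twist}\label{sec:equivalence}

Compare $\mathfrak A=D(H,0)$ and $\mathfrak B=D(H,1_o)$. By Lemma~\ref{lem:phi}, $\mathfrak B$ is isomorphic to $D(H,1_v)$ for every $v\in V$, and outside $U_v$ this structure coincides with $\mathfrak A$. So as long as the elements under consideration avoid $U_v$, they look alike in $\mathfrak A$ and $\mathfrak B$, with respect to an isomorphism $\varphi_F$ with $\partial F=1_o+1_v$. When a new element comes into consideration, the twist may have to move to another vertex $v'$, and the move must not change the images of the elements already chosen. By \eqref{eq:local} this is the case if it takes place along a path of $H$ that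 avoids the places of these elements. So we need a rule that always keeps the twist in a part of $H$ from which it can escape. For $S\subseteq V\cup E$ let $H-S$ be the graph obtained from $H$ by deleting the vertices and edges in $S$ (and the edges at deleted vertices).

\begin{definition}
A \emph{$k$-haven} of $H$ is a map $\beta$ that assigns to each $S\subseteq V\cup E$ with $|S|\le k$ the (nonempty) vertex set $\beta(S)$ of a connected component of $H-S$, such that $S\subseteq S'$ implies $\beta(S')\subseteq\beta(S)$.
\end{definition}

\begin{proposition}\label{prop:equiv}
If $H$ has a $k$-haven, then $\mathfrak A=D(H,0)$ and $\mathfrak B=D(H,1_o)$ satisfy the same $C^k_{\infty\omega}$-sentences, for every $o\in V$.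
\end{proposition}

\begin{proof}
Let $\beta$ be a $k$-haven. Let $I\subseteq\{1,\dots,k\}$, and let $\alpha:I\to\mathfrak A$ and $\alpha':I\to\mathfrak B$ be maps. Let $S$ be the set of those $p\in V\cup E$ for which some $\alpha(i)$ lies in $U_p$; so $|S|\le|I|\le k$. We call $(\alpha,\alpha')$ \emph{good} if there are $v\in\beta(S)$ and $F\subseteq E$ such that
\[
\partial F=1_o+1_v\quad\text{and}\quad \alpha'(i)=\varphi_F(\alpha(i))\text{ for all }i\in I .
\]
Here $\varphi_F$ is the isomorphism $D(H,1_v)\to D(H,1_o)$. The condition makes sense: since $v\in\beta(S)$, we have $v\notin S$, so every $\alpha(i)$ lies outside $U_v$, where $D(H,0)$ and $D(H,1_v)$ coincide. We call $(v,F)$ a witness.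

(i) \emph{Good pairs are partial isomorphisms, also when the constants are added.} Indeed, $D(H,0)$ and $D(H,1_v)$ induce the same substructure outside $U_v$, and $\varphi_F$ is an isomorphism from $D(H,1_v)$ to $\mathfrak B$ that fixes the constants.

(ii) \emph{Restrictions of good pairs are good, and the empty pair is good.} If $(\alpha,\alpha')$ is restricted to a subset of $I$, the set $S$ is replaced by a subset $S_0$, and $\beta(S)\subseteq\beta(S_0)$ shows that the same witness can be used. For the empty pair choose $v\in\beta(\emptyset)$ and let $F$ be the edge set of a path from $o$ to $v$, which exists since $H$ is connected.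

(iii) \emph{Extension.} Let $(\alpha,\alpha')$ be good with domain $I$, $|I|\le k-1$, let $i_0\in\{1,\dots,k\}\setminus I$, and let $S$ be as above. We claim that there is a bijection $f:\mathfrak A\to\mathfrak B$ such that for every $x\in\mathfrak A$ the pair $(\alpha\cup\{i_0\mapsto x\},\alpha'\cup\{i_0\mapsto f(x)\})$ is good.

Let $(v,F)$ be a witness. For each $p\in V\cup E$ choose $v_p\in\beta(S\cup\{p\})$; this is possible because $|S\cup\{p\}|\le k$. Since $\beta(S\cup\{p\})\subseteq\beta(S)$, both $v$ and $v_p$ lie in the component $\beta(S)$ of $H-S$. Choose a path in $H-S$ from $v$ to $v_p$, and let $F_p$ be the symmetric difference of $F$ and its edge set. Then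
\[
\partial F_p=(1_o+1_v)+(1_v+1_{v_p})=1_o+1_{v_p}.
\]
So $\varphi_{F_p}$ is an isomorphism $D(H,1_{v_p})\to\mathfrak B$. Let $f$ be $\varphi_{F_p}$ on $U_p$ for each $p\in V\cup E$, and the identity on $U_*$. If $p\in V$, then $v_p\ne p$, so $U_p$ is the same set in $\mathfrak A$ and in $D(H,1_{v_p})$; for $p\in E$ this holds anyway. By \eqref{eq:local}, $f$ maps each place of $\mathfrak A$ bijectively onto the corresponding place of $\mathfrak B$. So $f$ is a bijection.

If $x\in U_*$, the set $S$ does not change, and $(v,F)$ is a witness for the extended pair because $\varphi_F(x)=x=f(x)$. Now let $x\in U_p$ with $p\in V\cup E$. The set belonging to the extended pair is $S\cup\{p\}$, and we show that $(v_p,F_p)$ is a witness. We have $v_p\in\beta(S\cup\{p\})$ and $f(x)=\varphi_{F_p}(x)$. Let $i\in I$ with $\alpha(i)\in U_q$, $q\in S$. The chosen path lies in $H-S$. So it does not use the edge $q$ (if $q\in E$) nor any edge at $q$ (if $q\in V$). Hence $F$ and $F_p$ agree on $q$ or on $E(q)$, respectively. If $q\in V$, then moreover $q\ne v$ and $q\ne v_p$, so $1_v(q)=1_{v_p}(q)=0$. By \eqref{eq:local} it follows that $\varphi_{F_p}(\alpha(i))=\varphi_F(\alpha(i))=\alpha'(i)$.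 For $\alpha(i)\in U_*$ both maps are the identity.

\emph{Conclusion.} We may assume that the variables are $x_1,\dots,x_k$. By induction on formulas $\psi$ of $C^k_{\infty\omega}$ we show: for every good pair $(\alpha,\alpha')$ whose domain contains the indices of the free variables of $\psi$,
\[
\mathfrak A\models\psi[\alpha]\iff\mathfrak B\models\psi[\alpha'].
\]
For atomic formulas this is (i). Negations and conjunctions and disjunctions over arbitrary sets are immediate. Let $\psi=\exists^{\ge n}x_{i_0}\,\chi$. By (ii) we may remove $i_0$ from the domain, which then has at most $k-1$ elements, and (iii) provides a bijection $f$. By the induction hypothesis for $\chi$, an element $x$ satisfies $\chi$ in $\mathfrak A$ (with $\alpha$ for the other variables) if and only if $f(x)$ satisfies $\chi$ in $\mathfrak B$ (with $\alpha'$). So the numbers of elements satisfying $\chi$ are equal. Universal quantifiers reduce to $\exists=\exists^{\ge1}$ and negation. Applying the claim to the empty pair proves the proposition.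
\end{proof}

\section{Base graphs, and the proof of Theorem~\ref{thm:main}}\label{sec:base}

It remains to find cubic graphs with $k$-havens. A large complete graph has them for obvious reasons: after few deletions the rest is still connected. But its degrees are too large, so we replace each vertex of a complete graph by a cycle.

For $k\ge1$ let $N=k+4$, and let $H_N$ have the vertices $(i,j)$ with $i\ne j$ in $\{1,\dots,N\}$. \emph{Row} $i$ is the cycle through the $N-1\ge4$ vertices $(i,j)$ in the cyclic order of $j$. The \emph{cross edges} are the edges $\{(i,j),(j,i)\}$. The graph $H_N$ is simple, connected and cubic.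

\begin{lemma}\label{lem:haven}
$H_{k+4}$ has a $k$-haven.
\end{lemma}

\begin{proof}
Let $|S|\le k$, and let $S$ consist of $a$ vertices and row edges and of $b$ cross edges, $a+b\le k$. Call a row untouched by $S$ if none of its vertices and edges is in $S$. The number $\mu$ of untouched rows satisfies $\mu\ge N-a\ge4$. Any two untouched rows are joined by a cross edge, and the number of these cross edges that lie in $S$ is at most
\[
b\le k-a=N-4-a<N-a-1\le\mu-1 .
\]
A cut of the complete graph $K_\mu$ with parts of sizes $\nu$ and $\mu-\nu$, where $1\le\nu<\mu$, has $\nu(\mu-\nu)\ge\mu-1$ edges, so $K_\mu$ remains connected when fewer than $\mu-1$ edges are deleted. Hence all untouched rows lie in one component of $H_N-S$. Let $\beta(S)$ be its vertex set.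

If $S\subseteq S'$ and $|S'|\le k$, then a row untouched by $S'$ is also untouched by $S$, so $\beta(S')$ meets $\beta(S)$. As $\beta(S')$ is connected in $H_N-S'$, it is connected in $H_N-S$. So $\beta(S')\subseteq\beta(S)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $H=H_{k+4}$ and let $o$ be any vertex of $H$. By Corollary~\ref{cor:membership}, $\mathfrak A=D(H,0)\in\mathcal C$ and $\mathfrak B=D(H,1_o)\notin\mathcal C$. By Lemma~\ref{lem:haven} and Proposition~\ref{prop:equiv} they satisfy the same $C^k_{\infty\omega}$-sentences.
\end{proof}

\begin{remark}\label{rem:cycle}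
A cycle has no $3$-haven. Suppose that $\beta$ is one. Among all pairs of distinct vertices $a,b$ choose one for which $\beta(\{a,b\})$ is smallest, and let $c\in\beta(\{a,b\})$. Then $\beta(\{a,b,c\})\subseteq\beta(\{a,b\})\setminus\{c\}$ is, up to exchanging $a$ and $b$, the open arc between $a$ and $c$ that does not contain $b$. This arc is a component of the cycle minus $\{a,c\}$, and it meets $\beta(\{a,c\})$, so it equals $\beta(\{a,c\})$. But it is smaller than $\beta(\{a,b\})$, a contradiction. This is why cyclic systems as in Section~\ref{sec:warmup} do not suffice for our argument.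
\end{remark}

\section{Linearly many variables}\label{sec:linear}

To prove Theorem~\ref{thm:linear} we use base graphs for which $k$ is proportional to the number of vertices.

\begin{proof}[Proof of Theorem~\ref{thm:linear}]
By a theorem of Bollob\'as \cite{Bollobas} there is $\eta>0$ such that for all sufficiently large even $n$ there is a simple cubic graph $H=(V,E)$ on $n$ vertices in which every nonempty $Z\subseteq V$ with $|Z|\le n/2$ has at least $\eta|Z|$ edges leaving it. Such a graph is connected, and $\eta\le3$, since three edges leave a single vertex. Let $k$ be a natural number with $k<\eta n/12$, so that $k<n/4$, and let $S\subseteq V\cup E$ with $|S|\le k$.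

\emph{$H-S$ has a component with more than $n/2$ vertices.} Suppose not. The graph $H-S$ has at least $3n/4$ vertices. We find a union $Z$ of components with $n/4\le|Z|\le n/2$. If there is a component with at least $n/4$ vertices, take it. Otherwise add components one by one until the number of vertices first reaches $n/4$; it is then less than $n/2$. Every edge of $H$ that leaves $Z$ belongs to $S$ or has an end in $S$. So there are at most $3|S|\le3k<\eta n/4\le\eta|Z|$ such edges, a contradiction.

Let $\beta(S)$ be the vertex set of this component. If $S\subseteq S'$ and $|S'|\le k$, then $\beta(S')$ is contained in a component of $H-S$, and it meets $\beta(S)$ because both have more than $n/2$ elements. So $\beta(S')\subseteq\beta(S)$, and $\beta$ is a $k$-haven.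

\emph{Size and degrees.} For each $v\in V$ there are $24$ switches with $10$ vertices each and three combiners with $12$ new vertices each, together $276$ vertices. There are two vertices $z[e,b]$ for each of the $\frac32n$ edges, $n+\frac32n+1$ vertices $c_i$, and $s_1,t_1,s_2$. So $D(H,\theta)$ has
\[
276\,n+3n+\tfrac52n+1+3=281.5\,n+4
\]
vertices. All vertices of $\Omega$ have in- and out-degree at most $2$ in $D(H,\theta)$. For the vertices $p,q$ of switches and $u_i,y_i,w_i,h_i$ of combiners this is seen from the lists of arcs. An in-port has two out-arcs, and its in-arcs are one arc of its switch and one line arc; an out-port has two in-arcs, and its out-arcs are one arc of its switch and one line arc. A terminal $B$ or $C$ has two out-arcs in the switch or combiner in which it is introduced, and a terminal $A$ or $D$ has two in-arcs there. In the other direction its arcs are all added in a single step: by the first series or combiner in which it ceases to be a terminal, or, for the terminals of $\Omega$, with the constants. Such a step adds at most two arcs at it. Finally, the in- and out-degrees of the $c_i$ are at most $4$, those of the $z[e,b]$ are $2$, and those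 of $s_1,t_1,s_2$ are at most $1$.

Given $N$, let $n$ be the largest even number with $281.5\,n+4\le N$. Add the same number of isolated vertices to $D(H,0)$ and to $D(H,1_o)$ so that each has exactly $N$ vertices. We put the new vertices into $U_*$; they affect neither membership in $\mathcal C$ nor the proof of Proposition~\ref{prop:equiv}. Let $k=\lceil\eta n/12\rceil-1$. For large $N$ we have $n\ge N/300$, hence
\[
k\ge\frac{\eta n}{12}-1\ge\frac{\eta N}{3600}-1\ge\frac{\eta}{4000}N ,
\]
the last step again for large $N$. So the first part holds with $\varepsilon=\eta/4000$.

\emph{Upper bound.} There are finitely many isomorphism types of structures in $\mathcal C$ with exactly $N$ vertices. The disjunction over these types of the sentences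
\[
\exists x_1\cdots\exists x_N\,(x_1,\dots,x_N\text{ are pairwise distinct and satisfy the full atomic diagram of the type})
\]
is a first-order sentence with $N$ variables, and it defines $\mathcal C$ among the structures with exactly $N$ vertices. Since $L^k_{\infty\omega}\subseteq C^k_{\infty\omega}$, the two bounds together give $\Theta(N)$ for both logics.
\end{proof}

\section{All fixed patterns}\label{sec:dichotomy}

For patterns that are not stars we attach the remaining arcs of the pattern to the structures $D(H,\theta)$ in such a way that they neither help nor hinder the two paths. For stars Menger's theorem provides a definition.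

\begin{proof}[Proof of Theorem~\ref{thm:dichotomy}, patterns that are not stars]
\emph{Two independent arcs.} Regard the arcs of $\Pi$ as the edges of a bipartite graph, with tails on one side and heads on the other. Pairwise intersecting edges of a bipartite graph have a common vertex, as the only other possibility would be a triangle. Since $\Pi$ is not a star, there are two arcs $(p_1,q_1)$ and $(p_2,q_2)$ with $p_1\ne p_2$ and $q_1\neq q_2$. Note that $p_i=q_j$ is possible.

\emph{The structures.} From $D=D(H,\theta)$ form $G(\theta)$ as follows. Let $g_{p_i}=s_i$ and $g_{q_i}=t_i$, where $s_i$ is identified with $t_j$ whenever $p_i=q_j$. Add a new distinguished vertex for each remaining $x\in V(\Pi)$. Finally, add an arc $g_x\to g_y$ for every arc $(x,y)$ of $\Pi$ other than $(p_1,q_1)$ and $(p_2,q_2)$. In $D$ the vertices $s_1,s_2$ have no in-arcs, $t_1,t_2$ have no out-arcs, and there is no arc from an $s_i$ to a $t_j$. So no arc of $D$ joins two distinguished vertices.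

\emph{$G(\theta)\in\mathcal C_\Pi$ if and only if $D\in\mathcal C$.} Let $P_1,P_2$ be disjoint paths of $D$ from $s_1$ to $t_1$ and from $s_2$ to $t_2$. Their inner vertices are not among $s_1,t_1,s_2,t_2$. So in $G(\theta)$ they become paths (or cycles) from $g_{p_i}$ to $g_{q_i}$ with undistinguished inner vertices and without common inner vertices. Together with the added arcs they show $G(\theta)\in\mathcal C_\Pi$. Conversely, let $G(\theta)\in\mathcal C_\Pi$, and consider the path or cycle for $(p_i,q_i)$. If it used an added arc, whose two ends are distinguished, it would consist of this arc alone, since its inner vertices are undistinguished. But there is no added arc $g_{p_i}\to g_{q_i}$, because $\Pi$ has no multiple arcs. So it uses only arcs of $D$. It leaves $g_{p_i}$ by an arc that leaves $s_i$ in $D$, even if $s_i$ has been identified with some $t_j$, because $t_j$ has no out-arcs in $D$. Likewise it enters $g_{q_i}$ by an arc that enters $t_i$ in $D$. So it comes from a path of $D$ from $s_i$ to $t_i$. The two paths obtained have no common inner vertices, their inner vertices are not among $s_1,t_1,s_2,t_2$, and these four vertices are distinct in $D$. So the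 paths are disjoint and $D\in\mathcal C$.

\emph{Indistinguishability.} By Corollary~\ref{cor:membership}, $G(0)\in\mathcal C_\Pi$ and $G(1_o)\notin\mathcal C_\Pi$. The passage from $D(H,\theta)$ to $G(\theta)$ concerns only $U_*$, to which we add the new vertices. The maps $\varphi_F$, extended by the identity on the new vertices, fix $U_*$ pointwise, so they are isomorphisms from $G(\theta)$ to $G(\theta+\partial F)$ that fix all distinguished vertices, and it remains true that deleting $U_v$ removes the dependence on $\theta(v)$. So the proof of Proposition~\ref{prop:equiv} applies without change to $G(0)$ and $G(1_o)$, and Lemma~\ref{lem:haven} provides a suitable $H$ for every $k$.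
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dichotomy}, stars]
Reversing all arcs of $\Pi$ and of the digraphs $G$ amounts to replacing $E(x,y)$ by $E(y,x)$ in formulas. So let all arcs of $\Pi$ have the tail $r$, and let them be $(r,q_1),\dots,(r,q_d)$. Let $Q$ be the set of the distinguished vertices $g_x$ with $x$ isolated in $\Pi$.

\emph{Reduction to a fan.} Let $G$ be a digraph with distinct distinguished vertices. Form $G'$ from $G$ by first deleting $Q$ and then, if $(r,r)$ is an arc of $\Pi$, adding a new vertex $\hat r$ with an arc $z\to\hat r$ for each remaining arc $z\to g_r$, including the case $z=g_r$. Let $T$ consist of the vertices $g_{q_i}$ with $q_i\ne r$ and, if $(r,r)$ is an arc of $\Pi$, of $\hat r$. Then $|T|=d$ and $g_r\notin T$. We claim that $G\in\mathcal C_\Pi$ if and only if $G'$ has $d$ paths from $g_r$ to the $d$ vertices of $T$, pairwise disjoint except at $g_r$. Paths and a cycle as in the definition of $\mathcal C_\Pi$ give such paths, where the last arc of a cycle through $g_r$ is redirected to $\hat r$. Conversely, in a system of $d$ such paths each vertex of $T$ is the end of its own path and hence not an inner vertex of any of the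 paths. Also $g_r$ is not an inner vertex, and $Q$ has been deleted. So the inner vertices are undistinguished, and redirecting the last arc of the path to $\hat r$ back to $g_r$ gives the cycle for $(r,r)$.

\emph{Menger's theorem.} By the fan version of Menger's theorem for digraphs, such paths exist if and only if for every set $W\not\ni g_r$ of at most $d-1$ vertices of $G'$ some vertex of $T\setminus W$ can be reached from $g_r$ by a walk in $G'$ that avoids $W$. The condition for a set $W$ implies the condition for all its subsets.

\emph{The sentence.} We use the variables $a_1,\dots,a_{d-1},x,y$; there are $d+1$ of them. Let $\pi_0(x)$ be $x=g_r$, and let $\pi_{n+1}(x)$ be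
\[
\exists y\,\Bigl(\pi_n(y)\wedge E(y,x)\wedge\bigwedge_{i}x\ne a_i\wedge\bigwedge_{g\in Q}x\neq g\Bigr),
\]
where $\pi_n(y)$ is $\pi_n(x)$ with $x$ and $y$ exchanged throughout. If the $a_i$ differ from $g_r$, then $\pi_n(x)$ says that there is a walk of length $n$ from $g_r$ to $x$ in $G$ that avoids $Q$ and $W=\{a_1,\dots,a_{d-1}\}$. Since $\hat r$ has no out-arcs, the condition for a set $W$ with $\hat r\notin W$ is expressed by
\[
\Theta=\bigvee_n\Bigl(\bigvee_{q_i\ne r}\exists x\,(x=g_{q_i}\wedge\pi_n(x))\ \vee\ \exists x\,(\pi_n(x)\wedge E(x,g_r))\Bigr),
\]
where the last disjunct, which says that $\hat r$ is reached, is present only if $(r,r)$ is an arc of $\Pi$. If $(r,r)$ is an arc of $\Pi$ and $d\ge2$, we must also treat the sets $W$ that contain $\hat r$. The condition for $W=\{\hat r,a_1,\dots,a_{d-2}\}$ is expressed by the formula $\Theta'$ obtained from $\Theta$ by using only $a_1,\dots,a_{d-2}$ in the formulas $\pi_n$ and omitting the last disjunct. For $d=1$ only $W=\emptyset$ occurs.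

The class $\mathcal C_\Pi$ is therefore defined by the conjunction of: the inequalities between the constants; the sentence $\forall a_1\cdots\forall a_{d-1}\bigl(\bigwedge_ia_i\ne g_r\to\Theta\bigr)$; and, if $(r,r)$ is an arc of $\Pi$ and $d\ge2$, the sentence $\forall a_1\cdots\forall a_{d-2}\bigl(\bigwedge_ia_i\neq g_r\to\Theta'\bigr)$. Here repetitions among the $a_i$ account for smaller nonempty sets of parameters. If a sentence has no parameters, it expresses directly the condition for the empty set of parameters. Otherwise $d\ge2$, so there is a vertex $g_{q_i}\neq g_r$ that can serve as a parameter, and the empty set of parameters is covered by the monotonicity of the condition. Parameters in $Q$ have no effect, so they impose no condition beyond that for the remaining parameters. This is a sentence of $L^{d+1}_{\infty\omega}$.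
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bollobas}
B. Bollob\'as, \emph{The isoperimetric number of random regular graphs}, European J. Combin. 9 (1988).

\bibitem{FMFMV}
\emph{Finite Models And Finitely Many Variables},
\texttt{http://matwbn.icm.edu.pl/ksiazki/bcp/bcp46/bcp4614.pdf}.

\end{thebibliography}

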